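# A sequence of expanders inside a weak Hilbert space

Conventions. All spaces are real; complexifications are used silently where Fourier transforms or complex parameters occur. The symbol $|\cdot|$, with or without a subscript, denotes a Hilbertian norm or seminorm, that is, one that comes from a (possibly degenerate) inner product; $\|\cdot\|$ denotes a general norm. $\log$ is natural. For a graph $G$ with vertex set $V$ and $A\subseteq V$, $G[A]$ is the induced subgraph. The girth is the length of a shortest cycle, and $\infty$ if there is none.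

## 1. Expanders do not embed in Hilbert space

**Definition (expanders).** A sequence of expander graphs is a sequence $G_n=(V_n,E_n)$ of finite connected graphs, all of degree at most some fixed $d$, with $|V_n|\to\infty$, for which there is $h>0$ such that for every $n$ and every $A\subseteq V_n$ with $0<|A|\le|V_n|/2$ the number of edges between $A$ and $V_n\setminus A$ is at least $h|A|$. Each $V_n$ carries the shortest-path metric $d_n$.

**Definition (equi-coarse embedding).** $(G_n)$ equi-coarsely embeds into a Banach space $Y$ if there are nondecreasing $\rho,\omega:[0,\infty)\to[0,\infty)$ with $\rho(t)\to\infty$ as $t\to\infty$, and maps $f_n:V_n\to Y$, such that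
$$\rho(d_n(x,y))\le\|f_n(x)-f_n(y)\|\le\omega(d_n(x,y))\qquad\text{for all }n\text{ and all }x,y\in V_n .$$

If $Y=c_0$ this is no restriction: $x\mapsto(d_n(x,z))_{z\in V_n}$ is an isometric map into $\ell_\infty(V_n)\subset c_0$, by the triangle inequality and the choice $z=y$. The opposite extreme is Hilbert space.

**Proposition 1.1.** No sequence of expander graphs equi-coarsely embeds into a Hilbert space.

*Proof.* First let $g:V\to\mathbb R$, where $V=V_n$. We show
$$\sum_{x,y\in V}|g(x)-g(y)|\le\frac{2|V|}{h}\sum_{\text{edges }xy}|g(x)-g(y)|.\tag{1.1}$$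
If $g=1_A$, the left side is $2|A||V\setminus A|$ and the sum on the right is the number of edges between $A$ and $V\setminus A$. Both are symmetric in $A$ and its complement, so we may take $|A|\le|V|/2$, and then that number is at least $h|A|\ge h|A||V\setminus A|/|V|$. For general $g$ write $|g(x)-g(y)|=\int_{\mathbb R}|1_{g>s}(x)-1_{g>s}(y)|\,ds$ and integrate over $s$.

Now let $f:V\to Y$ with $Y$ Hilbert, and let $\gamma$ be a standard Gaussian vector in the linear span of $f(V)$. Then $\mathbb E|\langle u,\gamma\rangle|=\sqrt{2/\pi}\,|u|$ for $u$ in that span. Apply (1.1) to $g=\langle f,\gamma\rangle$, take expectations and cancel $\sqrt{2/\pi}$: (1.1) holds with $g$ replaced by $f$. If $|f(x)-f(y)|\le\omega(1)$ on edges, of which there are at most $d|V|/2$, we get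
$$\frac1{|V|^2}\sum_{x,y}|f(x)-f(y)|\le\frac dh\,\omega(1).$$
A ball of radius $R$ has at most $(d+1)^R$ vertices. When $|V|\ge2(d+1)^R$, at least half of the ordered pairs are at distance more than $R$, so $\frac12\rho(R)\le\frac dh\omega(1)$. As $|V_n|\to\infty$ this holds for every $R$, contradicting $\rho\to\infty$. $\square$

The proof used only that the span of $f_n(V_n)$ is Hilbertian. If the spans are $K$-isomorphic to Hilbert spaces with $K$ independent of $n$, the same proof works with an extra factor $K$. So the question becomes interesting when all that we know is that every finite-dimensional subspace has a *proportional* part that is Hilbertian and well complemented. Let $F$ be such a part of the span of $f_n(V_n)$, and $P$ the projection onto it. The argument applies to $P\circ f_n$ and shows that $P\circ f_n$ is bounded on average. Nothing in the hypothesis bounds $\|Pf_n(x)-Pf_n(y)\|$ from below by $\|f_n(x)-f_n(y)\|$, and the argument stops there.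

## 2. Weak Hilbert spaces and the answer

**Definition (weak Hilbert space).** A Banach space $Y$ is a weak Hilbert space if there are $\delta>0$ and $C<\infty$ such that every finite-dimensional subspace $E\subseteq Y$ contains a subspace $F\subseteq E$ with $\dim F\ge\delta\dim E$ and Banach–Mazur distance $d(F,\ell_2^{\dim F})\le C$, and such that there is a linear projection $P:Y\to F$ onto $F$ with $\|P\|\le C$.

A Hilbert space satisfies this with $\delta=C=1$. The space $c_0$ does not. Let $E=\ell_\infty^n$ and let $F\subseteq E$ have dimension $k$ and carry a Hilbert norm with $|u|\le\|u\|_\infty\le C|u|$. Take a $|\cdot|$-orthonormal basis $u_1,\dots,u_k$ of $F$ and independent standard Gaussians $g_j$. Each evaluation functional has $|\cdot|$-norm at most $C$, so the $i$-th coordinate of $\sum g_ju_j$ is Gaussian of variance $\sum_ju_j(i)^2\le C^2$, and the expected maximum of the $n$ absolute values is at most $C\sqrt{2\log(2n)}$. On the other hand $\mathbb E\|\sum g_ju_j\|_\infty\ge\mathbb E|(g_1,\dots,g_k)|\ge\sqrt{2k/\pi}$.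 So $k\le\pi C^2\log(2n)$, which is less than $\delta n$ for large $n$.

The question, from the report "Mini-Workshop: Superexpanders and Their Coarse Geometry", is whether Proposition 1.1 holds for every weak Hilbert space $Y$ and every sequence of expanders. The answer is no.

**Theorem 1.** There are a separable weak Hilbert space $Y$ and a sequence of expander graphs that equi-coarsely embeds into $Y$.

**Theorem 2.** Let $(G_n)$ be finite connected simple graphs of degree $\le d$ with $|V_n|\to\infty$ and $\operatorname{girth}(G_n)/\log\log|V_n|\to\infty$. Then there are a subsequence $(G_{n_j})_{j\ge1}$, a weak Hilbert space $Y$ (with $\delta=\frac34$ and $C$ an absolute constant, independent even of $d$), and maps $f_j:V_{n_j}\to Y$ with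
$$\tfrac1{50}\sqrt{\min(\tfrac12d(x,y),\,j+1)}\le\|f_j(x)-f_j(y)\|\le8\,d(x,y)\qquad(x\ne y).$$

The space $Y$ built below is an $\ell_2$-sum of countably many finite-dimensional spaces, so it is separable.

*Theorem 2 implies Theorem 1.* Let $q'$ run over the infinitely many primes $q'\equiv1\pmod{20}$. By quadratic reciprocity $5$ is a square mod $q'$. By Lubotzky–Phillips–Sarnak (Combinatorica 8 (1988)), for large $q'$ there is a connected $6$-regular graph with $q'(q'^2-1)/2\le q'^3$ vertices, second largest adjacency eigenvalue $\lambda_2\le2\sqrt5$, and girth at least $2\log_5q'$; for large $q'$ it is therefore simple. For $A\subseteq V$ put $g=1_A-|A|/|V|$, which is orthogonal to constants. The number of edges between $A$ and $V\setminus A$ is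
$$\langle(6-\mathrm{Adj})g,g\rangle\ge(6-\lambda_2)|g|^2=(6-\lambda_2)\frac{|A||V\setminus A|}{|V|}\ge(3-\sqrt5)|A|\qquad(|A|\le|V|/2).$$
So these are expanders. Their girth is at least $\frac23\log_5|V|$, so Theorem 2 applies, and a subsequence of a sequence of expanders is one too. Take $\omega(t)=8t$ and
$$\rho(t)=\tfrac1{50}\min\Big(\sqrt{t/2},\ \inf\{\sqrt{j+1}:\operatorname{diam}G_{n_j}\ge t\}\Big),\qquad\inf\emptyset=\infty.$$
As $t$ grows, the set in the infimum shrinks, so $\rho$ is nondecreasing, and it is finite. For $x,y\in V_{n_j}$ we have $\operatorname{diam}G_{n_j}\ge d(x,y)$, so $\rho(d(x,y))\le\frac1{50}\sqrt{\min(\frac12d(x,y),j+1)}$. Given $\Delta>0$, only finitely many $j$ have $\sqrt{j+1}<\Delta$; once $t$ exceeds their diameters the infimum is at least $\Delta$. Hence $\rho(t)\to\infty$. $\square$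

## 3. Gluing finite blocks

The purpose of this section is to reduce Theorem 2 to a statement about one graph and one finite-dimensional space. We isolate what a block must satisfy so that an $\ell_2$-sum of blocks is weak Hilbert.

**Definition 3.1.** A finite-dimensional normed space $X$ satisfies $\mathcal W(w,C)$ if for every integer $N\ge1$ there is a subspace $X'\subseteq X$ with $\operatorname{codim}X'\le N/8$, and $X'=X$ if $N\le w$, such that for every subspace $\mathcal U\subseteq X$ with $\dim\mathcal U\le N$ there is a Hilbertian seminorm $|\cdot|_*$ on $X$ with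
$$|y|_*\le C\|y\|\ (y\in X),\qquad\|y\|\le C|y|_*\ (y\in\mathcal U\cap X').$$

For instance, a Hilbert space satisfies $\mathcal W(w,1)$ for all $w$. For any $X$ and any $N\ge8\dim X$ with $N>w$ one may take $X'=0$ and $|\cdot|_*=0$: a block is invisible at scales $N\ge8\dim X$, and for $N\le w$ no vectors may be discarded. Note that $|\cdot|_*$ may depend on $\mathcal U$, but it must be bounded by the norm on *all* of $X$.

**Proposition A.** There is an absolute $C$, and for all integers $D\ge2$, $d\ge2$ a constant $\Gamma(D,d)$, such that: if $w_*\ge1$ and $G$ is a finite connected simple graph of degree $\le d$, with vertex set $V$ and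
$$\operatorname{girth}(G)\ge\Gamma(D,d)\,\bigl(1+\log w_*+\log\log(e^2|V|)\bigr),$$
then there are a finite-dimensional $X\ne0$ satisfying $\mathcal W(w,C)$ for some integer $w\ge w_*$, and $f:V\to X$ with
$$\tfrac1{50}\sqrt{\min(\tfrac12d(x,y),D)}\le\|f(x)-f(y)\|\le8\,d(x,y)\qquad(x\ne y).$$

*Proposition A implies Theorem 2.* We may assume $d\ge2$. Put $D_j=j+1$, $m_0=w^{(0)}=0$. Inductively choose increasing $n_j$ and apply Proposition A to $G_{n_j}$ with $D=D_j$ and $w_*=\max(1,8m_{j-1}+w^{(j-1)})$. This gives $X^{(j)}$ and $w^{(j)}\ge8m_{j-1}+w^{(j-1)}$; put $m_j=\sum_{i\le j}\dim X^{(i)}$. At stage $j$ the number $w_*$ is already fixed, so the girth hypothesis holds for all large $n$, because $\operatorname{girth}(G_n)/\log\log|V_n|\to\infty$ and $|V_n|\to\infty$. Let $Y=(\bigoplus_jX^{(j)})_{\ell_2}$, and let $f_j$ take values in the $j$-th summand. The distance estimates are those of Proposition A. It remains to show that $Y$ is weak Hilbert.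

Let $E\subset Y$, $\dim E=N\ge1$, and let $j_0\ge0$ be least with $N\le w^{(j_0+1)}$. It exists since $w^{(j)}\ge8m_{j-1}\to\infty$. Let $X'^{(j)}$ be the subspace that $\mathcal W$ gives for this $N$ in the block $X^{(j)}$.

If $j_0=0$, put $E'=E$. If $j_0\ge1$, put $E'=\{y\in E:y_j=0\ (j<j_0),\ y_{j_0}\in X'^{(j_0)}\}$. In this case $N>w^{(j_0)}\ge8m_{j_0-1}$, so the codimension of $E'$ in $E$ is at most $m_{j_0-1}+N/8\le N/4$.

For $j\ge\max(j_0,1)$ let $\mathcal U_j$ be the $j$-th projection of $E'$, of dimension $\le N$, and $|\cdot|_{*,j}$ the seminorm that $\mathcal W$ gives for $\mathcal U_j$. For $j>j_0$ we have $N\le w^{(j_0+1)}\le w^{(j)}$, so $X'^{(j)}=X^{(j)}$. Put $|y|_*^2=\sum_{j\ge\max(j_0,1)}|y_j|_{*,j}^2$. Summing squares, $|y|_*\le C\|y\|$ on $Y$. For $y\in E'$ every component $y_j$ lies in $\mathcal U_j\cap X'^{(j)}$ (and $y_j=0$ for $j<j_0$), so $\|y\|\le C|y|_*$ on $E'$.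

Thus $|\cdot|_*$ is a Hilbert norm on $E'$ and $d(E',\ell_2^{\dim E'})\le C^2$. Let $\Pi y=\sum_i\langle y,e_i\rangle_*e_i$ for a $|\cdot|_*$-orthonormal basis $(e_i)$ of $E'$. It is a projection of $Y$ onto $E'$ with $|\Pi y|_*\le|y|_*$, so $\|\Pi y\|\le C|\Pi y|_*\le C|y|_*\le C^2\|y\|$. Finally $\dim E'\ge\frac34N$. $\square$

The constant $C$ must not depend on $D$, because $D_j\to\infty$. This is the whole difficulty. From now on $D,d\ge2$ are fixed and $r=1-\frac1D\ge\frac12$.

## 4. One tree in a Hilbert space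

If $G$ is a tree, Hilbert space does the job, and the formula is the seed of everything below. Let $T$ be a finite tree with a root $o$. Attach a ray $(o,1),(o,2),\dots$ at $o$, and let $p$ move every point one step towards the end of the ray. Put $P\delta_x=\delta_{p(x)}$ and $S\delta_x=(1-rP)^{-1}\delta_x=\sum_{j\ge0}r^j\delta_{p^j(x)}$.

**Lemma 4.1.** $\langle S\delta_x,S\delta_y\rangle=\dfrac{r^{d(x,y)}}{1-r^2}$ for all $x,y\in T$.

*Proof.* The orbits of $x$ and $y$ first meet after $a$ and $a'$ steps, where $a+a'=d(x,y)$, and coincide from there on. So the inner product is $\sum_{k\ge0}r^{a+k}r^{a'+k}=r^{a+a'}/(1-r^2)$. $\square$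

Two consequences. First, $|S(\delta_x-\delta_y)|^2=\frac{2}{1+r}\cdot\frac{1-r^{d}}{1-r}$ with $d=d(x,y)$. For $d=1$ this is at most $\frac43$. In general $\frac{1-r^d}{1-r}=\sum_{j<d}r^j\ge\frac14\min(d,D)$, since $r^j\ge(1-\frac1D)^D\ge\frac14$ for $j<D$; so $|S(\delta_x-\delta_y)|\ge\frac12\sqrt{\min(d,D)}$. Second, $|Sc|$ does not depend on the root. For two vertices $o,o'$ one can check this by hand: rooted at $o$,
$$|S(\alpha\delta_o+\beta\delta_{o'})|^2=\beta^2+\frac{(\alpha+r\beta)^2}{1-r^2}=\frac{\alpha^2+\beta^2+2r\alpha\beta}{1-r^2},$$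
which is symmetric.

## 5. What a sharp cutoff does

A graph of large girth is locally a tree, so a first try is this. Let $X$ be the functions on $V$ and
$$\|y\|=\max\bigl(|y|,\ \sup_A|S_A1_Ay|\bigr),\qquad f(v)=\delta_v,$$
where $A$ runs over the sets of at most $w$ vertices with $G[A]$ a forest, and $S_A=(1-rP)^{-1}$ for some rooting of $G[A]$ (the rooting does not matter). Two things would be needed with constants independent of $D$: adjacent vertices go to points at bounded distance, and one forest $A$, suitably chosen for a given subspace, controls every other forest $A'$ through an inequality such as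
$$|S_{A'}1_{A'}y|\le K\bigl(|S_A1_Ay|+|y|\bigr).\tag{5.1}$$
Both fail, because of the boundary of $A$.

For the first, let $v\sim w$ and $A=\{v\}$: then $\|\delta_v-\delta_w\|\ge|S_A\delta_v|=(1-r^2)^{-1/2}\ge\sqrt{D/2}$, because $1-r^2\le2/D$.

For the second, let $A=\{1,\dots,2n\}$ be a path, $n\ge2D$, with $p(i)=i+1$ and root $2n$, let $A'$ be the set of even numbers, and $y(i)=(-1)^i$. Then $(S_Ay)(i)=(-1)^i\frac{1-(-r)^i}{1+r}$ has absolute value at most $1$, and on the ray the values are at most $r^k$, so $|S_Ay|^2\le2n+\frac1{1-r^2}\le2n+D$. But $G[A']$ has no edges, so $|S_{A'}1_{A'}y|^2=\frac{n}{1-r^2}\ge\frac{nD}2$. Since $|S_Ay|^2+|y|^2\le4n+D\le5n$, the constant $K$ in (5.1) is at least of order $\sqrt D$.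

A natural repair is to make cutoffs gradual. Use $L$ copies ("levels") of the space, put $f(v)=L^{-1/2}\delta_v$ in each level, and let a function $t$ say from which level on a vertex is visible, with $t$ changing by at most one between nearby vertices. Then an edge on the boundary costs only one level, which is $L^{-1/2}(1-r^2)^{-1/2}$, small for large $L$. But (5.1) still fails, on vectors $y$ that live on a single level $l$: if $t$ alternates between $l$ and $l+1$ along the path above, level $l$ sees the cutoff $1_{A'}$. Even with the same operator $S=S_A$ on both sides, at the even vertex $2k$ with $D\le k\le n$,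
$$(S1_{A'}y)(2k)=\sum_{m<k}r^{2m}=\frac{1-r^{2k}}{1-r^2}\ge\frac D4 ,$$
since $r^{2k}\le e^{-2k/D}\le\frac12$. As there are at least $n/2$ such vertices, $|S1_{A'}y|^2\ge nD^2/32$, against $|Sy|^2+|y|^2\le5n$.

So we want two behaviors of $S$ at once. On vectors that occupy few levels, $S$ should be bounded by an absolute constant, so that boundary errors cost $O(|y|)$. On vectors that are constant over the levels, $S$ should act as in Section 4. The next two sections arrange this: the number $r$ is replaced by a nilpotent matrix $N_0$ that is small in one norm $|\cdot|_\flat$ and acts nearly as $r$ on a vector $\theta$ in another norm $|\cdot|_\sharp$; and a norm $\Lambda$ over the levels decides, by frequency, which of the two is in force.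

## 6. A nilpotent matrix in place of $r$

Put $\epsilon=\frac1{2\sqrt{d+1}}$ and $\phi(\zeta)=1-\sqrt{1-\zeta}=\sum_{j\ge1}\alpha_j\zeta^j$. Here $\alpha_j>0$ and $\sum\alpha_j=\phi(1)=1$. By dominated convergence we can choose an integer $Q>D$ with
$$\nu:=\sum_j\alpha_j\min(j/Q,1)^{1/2}\le\frac1{8D}.$$
On $\mathbb R^Q$, with basis $e_0,\dots,e_{Q-1}$, let $|h|_\sharp^2=\sum h_b^2$ and $|h|_\flat^2=\sum\epsilon^{2b}h_b^2$, so
$$\epsilon^Q|h|_\sharp\le|h|_\flat\le|h|_\sharp.$$
Let $J$ be the shift $Je_b=e_{b+1}$, $Je_{Q-1}=0$. Clearly $\|J\|_\sharp\le1$ and $\|J\|_\flat\le\epsilon$. Put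
$$N_0=r\phi(J)=r\sum_j\alpha_jJ^j,\qquad\theta=Q^{-1/2}\sum_be_b.$$
Then $N_0^Q=0$, $\|N_0\|_\sharp\le r$, $\|N_0\|_\flat\le r\sum\alpha_j\epsilon^j\le\epsilon$, and $|\theta|_\sharp=1\ge|\theta|_\flat$. The vector $J^j\theta-\theta$ has $\min(j,Q)$ nonzero coordinates, of size $Q^{-1/2}$, so $|J^j\theta-\theta|_\sharp=\min(j/Q,1)^{1/2}$, and
$$|(N_0-r)\theta|_\sharp\le\nu\le\tfrac1{8D}.\tag{6.1}$$

Taking $N_0=rJ$ would give all of this too. The function $\phi$ is there for the change of root in Section 8, and we shall see at that point what it buys.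

## 7. The norm $\Lambda$ over the levels

Choose an integer $L\ge\epsilon^{-4Q}$. For $g=(g_l)_{l=1}^L$ with $g_l\in\mathbb R^Q$ let $\hat g(\delta)=\sum_lg_le^{il\delta}$,
$$|g|_\beta^2=\frac1{2\pi}\int_{-\pi}^\pi|\hat g(\delta)|_\flat^2\,|\delta|^{-1/2}d\delta,\qquad|g|_\Lambda^2=\inf\Big\{\sum_l|a_l|_\sharp^2+|b|_\beta^2:\ g=a+b\Big\}.$$
This is a Hilbertian norm, being a quotient of a Hilbert space by a closed subspace. For a countable set $\Xi$ let $\mathcal C(\Xi)$ be the finitely supported $c:\Xi\to(\mathbb R^Q)^L$, written $c_l(\xi)$, with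
$$|c|_\Lambda^2=\sum_\xi|c(\xi)|_\Lambda^2,\qquad|c|_\flat^2=\sum_{\xi,l}|c_l(\xi)|_\flat^2 .$$
Put $k_1^2=\frac1{2\pi}\int_{-\pi}^\pi|\delta|^{-1/2}d\delta=2/\sqrt\pi$, so $k_1<1.07$, and $M=k_1\sqrt L$.

The weight $|\delta|^{-1/2}$ meets three demands: it is integrable, so a single level costs only $k_1|\cdot|_\flat$; it is so large for $|\delta|\le1/L$ that there $|\cdot|_\flat$ is no cheaper than $|\cdot|_\sharp$; and cutting off low levels is bounded in the weighted $L_2$ space. These are (Λ2), (Λ4) and (Λ3).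

**(Λ1)** *If $T$ acts on $\ell_2(\Xi)\otimes\mathbb R^Q$, preserves finite supports, and is applied at each level, then $|Tc|_\Lambda\le\max(\|T\|_\sharp,\|T\|_\flat)|c|_\Lambda$.* Apply $T$ to both parts of a finitely supported decomposition $c=a+b$. On $a$ use $\|T\|_\sharp$ level by level. On $b$, $T$ commutes with the Fourier transform in $l$, so use $\|T\|_\flat$ for each $\delta$.

**(Λ2)** *If each $c(\xi)$ has at most $m$ nonzero levels, then $|c|_\Lambda\le k_1\sqrt m\,|c|_\flat$. In particular always $|c|_\Lambda\le M|c|_\flat$.* Take $a=0$. At each $\xi$, $|\hat c(\delta)|_\flat\le\sum_l|c_l|_\flat\le\sqrt m(\sum_l|c_l|_\flat^2)^{1/2}$; integrate against the weight.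

**(Λ3)** *For $\tau:\Xi\to\{1,\dots,L+1\}$ let $(\chi_\tau c)_l(\xi)=1_{\tau(\xi)\le l}\,c_l(\xi)$. Then $|\chi_\tau c|_\Lambda\le B|c|_\Lambda$ with $B=2$.*

*Proof.* On the $a$-part $\chi_\tau$ is a contraction. For the $\beta$-part work at one point $\xi$. Since $|\cdot|_\flat^2$ is a weighted sum of squares of coordinates, we may take scalar functions. After multiplication by $e^{-i\tau\delta}$, which does not change the norm, we must bound the projection onto frequencies $\ge0$ on trigonometric polynomials in $L_2(|\delta|^{-1/2}d\delta)$.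

Let $h(\zeta)=(1-\zeta)^{-1/2}$, analytic in the disc. For $|\zeta|=1$, $0\le\sigma<1$ we have $|1-\zeta|\le|1-\sigma\zeta|+(1-\sigma)\le2|1-\sigma\zeta|$, so $|h(\sigma\zeta)|\le\sqrt2|h(\zeta)|$. As $h|_{\mathbb T}\in L_1$, dominated convergence for $\sigma\to1$ shows that the negative Fourier coefficients of $h|_{\mathbb T}$ vanish. Also $|\arg h|\le\pi/4$, since $\operatorname{Re}(1-\zeta)\ge0$. Let $\varpi(\delta)=|h(e^{i\delta})|$, and write $\|\cdot\|_\varpi$ for the norm of $L_2(\varpi\,d\delta)$.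

Let $f$ be a trigonometric polynomial with frequencies $\ge0$, and $g$ one with frequencies $<0$. Then $f\bar g$ has only positive frequencies, so $\int f\bar gh\,d\delta=0$ and
$$\Big|\int f\bar g\,\varpi\Big|=\Big|\int f\bar g\,\bigl(\varpi-\tfrac1{\sqrt2}h\bigr)\Big|\le\tfrac1{\sqrt2}\|f\|_\varpi\|g\|_\varpi ,$$
because $|1-\frac1{\sqrt2}e^{i\psi}|^2=\frac32-\sqrt2\cos\psi\le\frac12$ for $|\psi|\le\frac\pi4$. Hence
$$\|f+g\|_\varpi^2\ge\|f\|_\varpi^2+\|g\|_\varpi^2-\sqrt2\|f\|_\varpi\|g\|_\varpi\ge\tfrac12\|f\|_\varpi^2 ,$$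
the last step by minimizing over $\|g\|_\varpi$. Finally $\frac2\pi|\delta|\le|1-e^{i\delta}|\le|\delta|$ gives $|\delta|^{-1/2}\le\varpi\le(\pi/2)^{1/2}|\delta|^{-1/2}$. So the projection has squared norm at most $2(\pi/2)^{1/2}<4$. $\square$

**(Λ4)** *Let $x$ be a finitely supported $\mathbb R^Q$-valued function on $\Xi$. If $c_l=1_{l\ge t}L^{-1/2}x$ for a constant $t$, then $|c|_\Lambda\le|x|_\sharp$. If $c_l=L^{-1/2}x$ for all $l$, then $|c|_\Lambda\ge\frac13|x|_\sharp$.*

*Proof.* For the upper bound take $b=0$. For the lower bound work at a point where $x$ has value $h$, and let $c=a+b$. By Parseval $\sum_l|a_l|_\sharp^2=\frac1{2\pi}\int|\hat a|_\sharp^2$. For $|\delta|\le1/L$ we have $|\delta|^{-1/2}|u|_\flat^2\ge L^{1/2}\epsilon^{2Q}|u|_\sharp^2\ge|u|_\sharp^2$. So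
$$\sum_l|a_l|_\sharp^2+|b|_\beta^2\ge\frac1{2\pi}\int_{|\delta|\le1/L}\bigl(|\hat a|_\sharp^2+|\hat b|_\sharp^2\bigr)d\delta\ge\frac1{2\pi}\int_{|\delta|\le1/L}\tfrac12|\hat c(\delta)|_\sharp^2\,d\delta .$$
On this range
$$|\hat c(\delta)|_\sharp=L^{-1/2}|h|_\sharp\left|\frac{\sin(L\delta/2)}{\sin(\delta/2)}\right|\ge0.95\,L^{1/2}|h|_\sharp ,$$
since $\sin u\ge0.95u$ for $0\le u\le\frac12$. The result is at least $\frac1{2\pi}\cdot\frac2L\cdot\frac12\cdot0.9\,L\,|h|_\sharp^2\ge\frac19|h|_\sharp^2$. $\square$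

So (Λ2) and (Λ4) are the two faces of $\Lambda$: one level is measured by $|\cdot|_\flat$, a constant sequence by $|\cdot|_\sharp$.

## 8. Oriented forests and the change of root

Let $G$ be as in Proposition A and $\Xi=V\sqcup(V\times\{1,2,\dots\})$. Let $A\subseteq V$ with $G[A]$ a forest. Choose a root in each component, and attach to each root $o$ the ray $(o,1),(o,2),\dots$; the result is $A^+\subset\Xi$. Let $p:A^+\to A^+$ map each non-root vertex to its parent, $o\mapsto(o,1)$, $(o,k)\mapsto(o,k+1)$, and let $P\delta_\xi=\delta_{p(\xi)}$ on $\ell_2(A^+)$. We call $P$ an **orientation** of $A$. For $\xi\in A^+$ let $\bar\xi=\xi$ if $\xi\in V$, and $\bar\xi=o$ if $\xi=(o,k)$.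

All maps $p$ used below are at most $(d+1)$-to-one, so by Cauchy–Schwarz $\|P\|\le\sqrt{d+1}$ and $\|P\otimes N_0\|_\flat\le\sqrt{d+1}\,\epsilon=\frac12$. Put
$$S_P=(1-P\otimes N_0)^{-1}=\sum_{j<Q}P^j\otimes N_0^j,\qquad\|S_P\|_\flat\le2,\quad\|1-P\otimes N_0\|_\flat\le\tfrac32.\tag{8.1}$$
For $c$ supported on $A$, $(S_Pc)(\xi)$ involves only the values $c(x)$ with $p^j(x)=\xi$ for some $j<Q$, and for these
$$d_G(x,\bar\xi)<Q.\tag{8.2}$$
Elements of $\mathcal C(A^+)$ are regarded as elements of $\mathcal C(\Xi)$, extended by $0$.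

In Section 4 the norm of $Sc$ did not depend on the root. The operator version loses a constant.

**Lemma 8.1 (change of root).** Let $T\subseteq V$ be such that $G[T]$ is a tree, $o,o'\in T$, and let $P,P'$ be the orientations of $T$ with roots $o,o'$. Then $|S_{P'}c|_\Lambda\le6|S_Pc|_\Lambda$ for all $c\in\mathcal C(T)$.

*Proof.* If $o=o'$ there is nothing to prove. Otherwise let $T^+$ be $T$ with rays at both $o$ and $o'$. Extend $p$ (resp. $p'$) to $T^+$ so that every point moves one step towards the end of the ray at $o$ (resp. $o'$). For $c$ supported on $T$ this changes neither $S_Pc$ nor $S_{P'}c$, and since a point of $T^+$ has at most $d+1$ neighbors, the maps are at most $(d+1)$-to-one. Let $\mathcal L$ be the bi-infinite line made of the ray at $o$, the path $[o,o']$ and the ray at $o'$. Off $\mathcal L$ both maps move towards $\mathcal L$, so $p=p'$ there. On $\mathcal L\cong\mathbb Z$, $P$ and $P'$ are mutually inverse bilateral shifts.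

**Step 1 (a scalar parameter).** This step compares $P$ and $P'$ with a complex number $z$ in place of $N_0$. On $\mathcal L$ the map $p'$ is injective and preserves $\mathcal L$, so a point has at most one preimage under $p'^j$ on $\mathcal L$; all other preimages lie in $T$. So $p'^j$ is at most $(|T|+1)$-to-one for every $j$, the norms $\|P'^j\|$ are bounded, and $(1-zP')^{-1}=\sum z^jP'^j$ converges for $|z|<1$. Put $\Psi_z=(1-zP')^{-1}(1-zP)$. For $x\notin\mathcal L$, $(1-zP)\delta_x=(1-zP')\delta_x$, so $\Psi_z\delta_x=\delta_x$. The space $\ell_2(\mathcal L)$ is invariant, and on it $\Psi_z$ is, up to reflection, the Fourier multiplier with symbol $\frac{1-z\bar\xi}{1-z\xi}$, $|\xi|=1$. Its modulus has the form $\frac{|\eta-\bar z|}{|\eta-z|}$ with $|\eta|=1$, so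
$$\|\Psi_z\|\le1+\frac{2|\operatorname{Im}z|}{1-|z|}.\tag{8.3}$$
For real $z=r$ this is $1$, in agreement with Section 4. For $N_0=rJ$ we would need it for all $z=r\zeta$, $|\zeta|<1$. But as $z\to ir$ with $\xi=-i$ the modulus of the symbol tends to $\frac{1+r}{1-r}=2D-1$, and the argument would give only a bound of that size.

**Step 2 (the range of $\phi$).** We show that for $|\zeta|<1$ the number $z=\phi(\zeta)$ satisfies $|z|<1$ and
$$|\operatorname{Im}z|\le(1+\sqrt2)(1-|z|).\tag{8.4}$$
Put $w=\sqrt{1-\zeta}=|w|e^{i\varphi}$ with $\operatorname{Re}w>0$, so $z=1-w$. From $|w^2-1|<1$ we get $|w|^4<2|w|^2\cos2\varphi$, i.e. $|w|^2<2\cos2\varphi$, so $|\varphi|<\pi/4$. Let $x=2\cos\varphi\le2$; then $2\cos2\varphi=x^2-2$, so $|w|<\sqrt{x^2-2}$, and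
$$1-|z|^2=2\operatorname{Re}w-|w|^2=|w|(x-|w|)\ge|w|\bigl(x-\sqrt{x^2-2}\bigr)=\frac{2|w|}{x+\sqrt{x^2-2}}\ge\frac{2|w|}{2+\sqrt2}.$$
Hence $|z|<1$ and $1-|z|\ge\frac12(1-|z|^2)\ge\frac{|w|}{2+\sqrt2}$, while $|\operatorname{Im}z|=|w||\sin\varphi|\le|w|/\sqrt2$. This is (8.4). It persists for $rz$, since $|\operatorname{Im}rz|\le|\operatorname{Im}z|$ and $1-|z|\le1-|rz|$.

**Step 3 (from scalars to $N_0$).** This step transfers the bound to the operators we need. By Steps 1 and 2, $\Psi(\zeta):=\Psi_{r\phi(\zeta)}=\sum_i\Psi_i\zeta^i$ is analytic in the disc with $\|\Psi(\zeta)\|\le1+2(1+\sqrt2)=3+2\sqrt2<6$. Put $\Psi(J)=\sum_{i<Q}\Psi_i\otimes J^i$. We have $(1-r\phi(\zeta)P')\Psi(\zeta)=1-r\phi(\zeta)P$. Replacing $\zeta^i$ by $J^i$ is multiplicative on power series with operator coefficients (terms with $i\ge Q$ vanish), so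
$$(1-P'\otimes N_0)\Psi(J)=1-P\otimes N_0,\qquad\text{i.e. }\Psi(J)=S_{P'}S_P^{-1}.$$
To bound $\|\Psi(J)\|_\sharp$, let $h_b\in\ell_2(T^+)$, $b<Q$, $F(\zeta)=\sum_bh_b\zeta^b$. The $n$-th coefficient $\sum_{i+b=n}\Psi_ih_b$ of $\Psi F$ is, for $n<Q$, the $e_n$-component of $\Psi(J)\sum_bh_b\otimes e_b$. For $0<\sigma<1$, Parseval on $|\zeta|=\sigma$ gives $\sum_n\sigma^{2n}|(\Psi F)_n|^2\le36\sum_b\sigma^{2b}|h_b|^2$. Let $\sigma\to1$ and keep $n<Q$: $\|\Psi(J)\|_\sharp\le6$. Moreover $\|S_{P'}S_P^{-1}\|_\flat\le2\cdot\frac32=3$ by (8.1). The operator $\Psi(J)=S_{P'}S_P^{-1}$ preserves finite supports. Apply (Λ1) with $T=\Psi(J)$ to $S_Pc$, and note $\Psi(J)S_Pc=S_{P'}c$. $\square$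

## 9. The block $X$

**Parameters.** Let $b=(d+1)^{QL}$, so that balls of radius $\le QL$ have at most $b$ vertices, and let $\kappa_0=\frac1{300M}$, $\ell=\lceil32M^2b\rceil$.

We need level $l$ to have dimension far below $|V|$ and yet see all sets of $w_l$ vertices faithfully. Random matrices do this.

**Lemma 9.1 (restricted isometries).** There is an absolute $C_0$ such that for all integers $k,n\ge1$, all $0<\kappa<1$ and all integers $s\ge C_0\kappa^{-2}k\log(en)$ there is an $s\times n$ matrix $R$ with $\|1_W(R^TR-1)1_W\|\le\kappa$ for all $W$ with $|W|\le k$.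

*Proof.* We may assume $k\le n$. Let $R$ have independent $N(0,1/s)$ entries. For a unit vector $x$, $s|Rx|^2$ is a sum of $s$ squares of independent standard Gaussians $g$. For $|\lambda|\le\frac14$,
$$\log\mathbb Ee^{\lambda(g^2-1)}=-\lambda-\tfrac12\log(1-2\lambda)=\tfrac12\sum_{m\ge2}\tfrac{(2\lambda)^m}m\le\tfrac12\cdot\tfrac{(2\lambda)^2}2\cdot\tfrac1{1-|2\lambda|}\le2\lambda^2 .$$
Markov's inequality with $\lambda=\pm u/4$ gives $\Pr(||Rx|^2-1|>u)\le2e^{-su^2/8}$ for $0<u<1$, and with $u=\kappa/2$ the bound is $2e^{-s\kappa^2/32}$. For each $W$ with $|W|=k$ take a $\frac14$-net of at most $9^k$ points in the unit sphere of $\mathbb R^W$. For symmetric $T$ on $\mathbb R^W$, $\|T\|\le2\max|\langle Tx,x\rangle|$ over the net. So the failure probability is at most $n^k9^k\cdot2e^{-s\kappa^2/32}\le e^{3k\log(en)-s\kappa^2/32}<1$ for $C_0=100$. Smaller $W$ are contained in sets of size $k$. $\square$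

Put
$$w_1=\max\{2b,\lceil w_*\rceil,\lceil\log(e|V|)\rceil\},\qquad s_l=\lceil C_0\kappa_0^{-2}(w_l+2)\log(e|V|)\rceil,$$
$$w_{l+1}=\bigl\lceil2b(128M^2Lw_l^3+1)+2w_l+16Qs_l\bigr\rceil,\qquad u_l=\lfloor w_l/(2b)\rfloor\ge1 .$$
Read off:
$$u_{l+1}\ge128M^2Lw_l^3,\qquad w_{l+1}\ge2w_l\ \Bigl(\text{so }\sum_{j\le l}w_j\le2w_l\Bigr),\qquad w_{l+1}\ge16Qs_l.\tag{9.1}$$
Fix $R_l:\mathbb R^V\to\mathbb R^{s_l}$ from Lemma 9.1 with $n=|V|$, $k=w_l+2$, $\kappa=\kappa_0$.

Next we see what girth is needed. Since $\log(e|V|)\le w_1\le w_l$, we have $w_{l+1}\le c(D,d)w_l^3$, so $\log w_L\le3^L(\log w_1+c'(D,d))$. Since $\lceil\log(e|V|)\rceil\le\log(e^2|V|)$, $\log w_1\le c''(D,d)(1+\log w_*+\log\log(e^2|V|))$. As $Q,L,M,b,\ell$ depend only on $D,d$, for a suitable $\Gamma(D,d)$ the girth hypothesis of Proposition A gives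
$$\operatorname{girth}(G)>\max\{6QL+2,\ \ell(2\log_2w_L+2)\}.\tag{9.2}$$
This is where the double logarithm comes from: $w_1$ is about $\log|V|$, and cycles of length about $\log w_L$ must be excluded.

**The space.** Let $F_l=\mathbb R^{s_l}\otimes(\mathbb R^Q,|\cdot|_\flat)$, $X=\bigoplus_{l=1}^LF_l$, $|y|_H^2=\sum_l|y_l|^2$, $X_{\ge l}=\bigoplus_{i\ge l}F_i$. For $y\in X$ let $\hat y_l=(R_l^T\otimes1)y_l:V\to\mathbb R^Q$. As $\|1_WR_l^T\|^2=\|1_WR_l^TR_l1_W\|\le1+\kappa_0\le2$,
$$|1_W\hat y_l|_\flat^2\le2|y_l|^2\qquad(|W|\le w_l).\tag{9.3}$$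

**Definition 9.2.** A function $t:V\to\{1,\dots,L+1\}$ is **good** if

1. (i) $d(u,v)\le Q$ implies $|t(u)-t(v)|\le1$;
2. (ii) $|\{t\le l\}|\le w_l$ for $l\le L$.

For example, $t(x)=\min(L+1,1+\lfloor d(x,v)/Q\rfloor)$ is good: $\{t\le l\}$ lies in a ball of radius $QL$ and $b\le w_1$. The maximum of a good function and an integer-valued (or constantly $-\infty$) function with (i), capped at $L+1$, is good, since maxima and caps preserve (i) and the sets in (ii) shrink.

For good $t$ let $c[t]=c[t,y]\in\mathcal C(V)$, $c[t]_l(v)=1_{t(v)\le l}\,\hat y_l(v)$. By (9.3) applied to $W=\{t\le l\}$ at each level,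
$$|c[t]|_\flat\le\sqrt2\,|y|_H.\tag{9.4}$$

**Definition 9.3.** A **datum** is a pair $(t,P)$ with $t$ good, $G[\{t\le L\}]$ a forest, and $P$ an orientation of $\{t\le L\}$. Put
$$|y|_{t,P}=|S_Pc[t,y]|_\Lambda,\qquad\|y\|=\max\Bigl(|y|_H,\ \sup_{(t,P)}|y|_{t,P}\Bigr).$$

The supremum is finite, since $|S_Pc[t]|_\Lambda\le M\cdot2\cdot\sqrt2|y|_H$ by (Λ2), (8.1), (9.4). Each $|\cdot|_{t,P}$ is a Hilbertian seminorm, so $\|\cdot\|$ is a norm on $X$.

Three facts will be used over and over.

**(F1)** *Let $P$ be an orientation of $A$, let $s:V\to\{1,\dots,L+1\}$ satisfy (i), and let $e\in\mathcal C(A)$ with $e_l(x)=0$ unless $l=s(x)$. Then $|S_Pe|_\Lambda\le4|e|_\flat$. If moreover $s$ is good and $|e_l(v)|_\flat\le|c[s]_l(v)|_\flat$, then $|S_Pe|_\Lambda\le6|y|_H$.* By (8.2) and (i), $S_Pe(\xi)$ has only levels in $[s(\bar\xi)-1,s(\bar\xi)+1]$. So (Λ2) with $m=3$ gives $|S_Pe|_\Lambda\le k_1\sqrt3\cdot2|e|_\flat\le4|e|_\flat$. The second part is (9.4), as $4\sqrt2\le6$.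

**(F2)** *$\|y_{\ge l}\|\le\|y\|$ for $l\le L$, where $y_{\ge l}$ is the component of $y$ in $X_{\ge l}$.* Indeed $c[t,y_{\ge l}]=c[\max(t,l),y]$, so $|y_{\ge l}|_{t,P}=|y|_{\max(t,l),P}$. Since $l\le L$, $\{\max(t,l)\le L\}=\{t\le L\}$, so $(\max(t,l),P)$ is a datum.

**(F3)** *If $y\in F_l$, then $\|y\|\le4|y|_H$.* Only level $l$ occurs, so $|S_Pc[t]|_\Lambda\le k_1\cdot2|c[t]|_\flat\le2\sqrt2k_1|y|_H\le4|y|_H$.

## 10. Cutting a set into forests at random

To dominate all data by one seminorm we shall need a datum on a set $\{t\le L\}$ that was chosen without regard to cycles. We make it a forest by deleting few vertices, at random, so that no vertex is deleted often.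

**Lemma 10.1.** If $A\subseteq V$, $|A|\le w_L$, there is a random $Z\subseteq A$ such that $G[A\setminus Z]$ is always a forest and $\Pr(x\in Z)\le1/\ell$ for all $x\in A$.

*Proof.* By the minimax theorem, for the game in which one player picks an admissible $Z$, the other picks $x\in A$, and the payoff is $1_{x\in Z}$, it suffices to find, for each weight $\omega\ge0$ on $A$, a set $Z\subseteq A$ with $G[A\setminus Z]$ acyclic and $\omega(Z)\le\omega(A)/\ell$.

**Step 1 (the procedure).** Start with $Z=\emptyset$. Let $K$ be the 2-core of $G[A\setminus Z]$, i.e. its largest subgraph of minimum degree $\ge2$; it is empty exactly when $G[A\setminus Z]$ is acyclic. While $K\ne\emptyset$, take a path $\Pi$ of $\ell$ consecutive vertices, all of degree $2$ in $K$ (it exists by Step 2), and add to $Z$ a vertex $z\in\Pi$ of minimal weight, so $\omega(z)\le\omega(\Pi)/\ell$. The new 2-core lies in $K\setminus\{z\}$. It contains no vertex of $\Pi$: starting from the neighbors of $z$ in $\Pi$ and moving outward,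 the vertices of $\Pi$ successively get degree $\le1$. So the successive paths are disjoint, and at the end $\omega(Z)\le\omega(A)/\ell$.

**Step 2 (the path exists).** If a component of $K$ is a cycle, its length is at least $\operatorname{girth}(G)\ge\ell$ by (9.2), and $\ell$ consecutive vertices of it will do. Otherwise take any component; it has a vertex of degree $\ge3$. Suppose it has no such path. Suppress its vertices of degree $2$. This gives a multigraph with $m$ vertices, $1\le m\le w_L$, of minimum degree $\ge3$, and each of its edges comes from a path of length $\le\ell$. Let $k=\max(1,\lceil\log_2m\rceil)$. The multigraph has a cycle (loops and double edges included) of length $\le2k$: otherwise it would be simple, and a ball of radius $k$ would be a tree with at least $1+3(2^k-1)=3\cdot2^k-2>2^k\ge m$ vertices. As $2k\le2\log_2m+2$, $G$ has a cycle of length $\le\ell(2\log_2w_L+2)$, contradicting (9.2). $\square$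

## 11. One Hilbertian seminorm dominates all data

**Proposition 11.1.** Let $1\le l_0\le L$ and $\mathcal U\subseteq X_{\ge l_0}$ with $1\le N:=\dim\mathcal U\le w_{l_0}$. There is a Hilbertian seminorm $|\cdot|_{\mathfrak h}$ on $X$ with $|y|_{\mathfrak h}\le\sqrt2\,\|y\|$ on $X$ and $\|y\|\le C_2|y|_{\mathfrak h}$ on $\mathcal U$, where $C_2\ge1$ is absolute.

The plan is as follows. The vectors of $\mathcal U$ have noticeable mass only at a limited number of vertices, and one good function $t$ makes all of these visible early. Cut $\{t\le L\}$ into a forest with Lemma 10.1; this gives a random datum, and its mean square is the seminorm. Any other datum is then compared with it, and every discrepancy is either confined to a few levels per point, or small by choice of $t$, or lies near the random cut and is small on average.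

*Construction.* By John's theorem there is a Hilbert norm on $\mathcal U$ with $\|y\|\le|y|_J\le\sqrt N\|y\|$. Let $(y_k)$ be a $|\cdot|_J$-orthonormal basis; so $|y_k|_H\le\|y_k\|\le1$. For $l_0<l\le L$ let
$$\gamma_l(v)=\sum_k\sum_{l'\ge l}|(\hat y_k)_{l'}(v)|_\flat^2 .$$
If $|W|\le w_l$, then $|W|\le w_{l'}$ for $l'\ge l$, so $\sum_{v\in W}\gamma_l(v)\le2\sum_k|y_k|_H^2\le2N$ by (9.3). Let $\mathcal H_l$ be a set of $u_l\le w_l$ vertices with largest $\gamma_l$ (or $\mathcal H_l=V$ if $|V|\le u_l$). For $v\notin\mathcal H_l$ we get $u_l\gamma_l(v)\le2N$. Writing $y\in\mathcal U$ in the basis and using Cauchy–Schwarz,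
$$\sum_{l'\ge l}|\hat y_{l'}(v)|_\flat^2\le\gamma_l(v)|y|_J^2\le\frac{2N}{u_l}|y|_J^2\le\frac{2N^2}{u_l}\|y\|^2\qquad(y\in\mathcal U,\ v\notin\mathcal H_l).\tag{11.1}$$
Put
$$t(v)=\min\bigl(\{L+1\}\cup\{l+\lceil d(v,\mathcal H_l)/Q\rceil:\ l_0<l\le L\}\bigr).$$
It satisfies (i), as a minimum of functions with (i). If $t(v)\le l\le L$, then $d(v,\mathcal H_j)\le Q(l-j)\le QL$ for some $j\le l$, so $|\{t\le l\}|\le\sum_{j\le l}u_jb\le\frac12\sum_{j\le l}w_j\le w_l$. So $t$ is good. Also $t\ge l_0+1$, and $t\le l$ on $\mathcal H_l$.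

Let $Z$ be the random set of Lemma 10.1 for $A=\{t\le L\}$, which has at most $w_L$ elements, and
$$t_Z=\max\bigl(t,\ L+1-\lfloor d(\cdot,Z)/Q\rfloor\bigr)\qquad(t_Z=t\text{ if }Z=\emptyset).$$
It is good, and $t_Z=L+1$ on $Z$, so $\{t_Z\le L\}\subseteq\{t\le L\}\setminus Z$ induces a forest. Choose an orientation $P_Z$ of it for each outcome $Z$, and define
$$|y|_{\mathfrak h}^2=|y|_H^2+\mathbb E_Z|y|_{t_Z,P_Z}^2 .$$
Each $(t_Z,P_Z)$ is a datum, so $|y|_{\mathfrak h}^2\le2\|y\|^2$ on $X$.

*Domination.* Let $y\in\mathcal U$ and let $(t',P')$ be any datum. Since $\hat y_l=0$ for $l<l_0$, we may replace $t'$ by $\max(t',l_0)$; this changes neither $c[t']$ nor $A':=\{t'\le L\}$. Fix an outcome $Z$. We pass from $c[t']$ to $c[t_Z]$ through intermediate cutoffs.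

**Step 1 (delaying $t'$ to at least $t-1$).** This makes the foreign cutoff no earlier than ours, up to one level. Let $t''=\max(t',t-1)$, which is good. If $t''(v)>t'(v)$, then $t(v)\ge t'(v)+2$, so $l_0<t'(v)+1\le L$, and $v\notin\mathcal H_{t'(v)+1}$, because $t\le l$ on $\mathcal H_l$. The difference $c[t']-c[t'']$ at $v$ lives on the levels $t'(v)\le l<t''(v)$. Split it as $e+g$, where $e$ is the part with $l=t'(v)$ and $g$ the part with $l>t'(v)$. By (F1) with $s=t'$, $|S_{P'}e|_\Lambda\le6|y|_H$. For $g$ use (11.1) with $l=t'(v)+1$, then $|\{t'=j\}|\le w_j$, $N\le w_{l_0}\le w_j$ and (9.1):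
$$|g|_\flat^2\le\sum_{j=l_0}^{L-1}w_j\,\frac{2N^2}{u_{j+1}}\|y\|^2\le\sum_j\frac{2w_j^3}{128M^2Lw_j^3}\|y\|^2\le\frac{\|y\|^2}{64M^2}.$$
So $|S_{P'}g|_\Lambda\le2M|g|_\flat\le\frac14\|y\|$. In total
$$|S_{P'}c[t']|_\Lambda\le|S_{P'}c[t'']|_\Lambda+6|y|_H+\tfrac14\|y\|.\tag{11.2}$$

**Step 2 (staying away from the cut).** We now switch off the neighborhood of $Z$. Let $s=\max(t'',L+1-\lfloor d(\cdot,Z)/Q\rfloor)$ (and $s=t''$ if $Z=\emptyset$). It is good and $s\ge t'$. Since $t\le t''+1$, we have $t_Z\le s+1$. If $s(v)>t''(v)$, then $\lfloor d(v,Z)/Q\rfloor<L$. So $c[t'']-c[s]$ is supported on $D_Z:=\{v:d(v,Z)<QL\}$ (empty if $Z=\emptyset$), and its entries are zero or entries of $c[t'']$. Hence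
$$|S_{P'}c[t'']|_\Lambda\le|S_{P'}c[s]|_\Lambda+2M|1_{D_Z}c[t'']|_\flat.\tag{11.3}$$

**Step 3 (changing the orientation).** This step replaces $P'$ by $P:=P_Z$. Let $A_Z=\{t_Z\le L\}$ and $A^\circ=\{s\le L-1\}$. As $t'\le s$ and $t_Z\le s+1$, we have $A^\circ\subseteq A'\cap A_Z$. Let $c^\circ=1_{A^\circ}c[s]$. The difference $c[s]-c^\circ$ has only entries with $l=L=s(v)$ and is supported in $A'$, so by (F1)
$$|S_{P'}(c[s]-c^\circ)|_\Lambda\le6|y|_H.$$

Let $T$ run over the components of $G[A^\circ]$. Each $T$ is a subtree of a component $\mathcal K'$ of the forest $G[A']$ and of a component $\mathcal K$ of the forest $G[A_Z]$. Let $o'_T$ be the vertex of $T$ nearest in $\mathcal K'$ to the root of $\mathcal K'$, and $P'_T$ the orientation of $T$ with root $o'_T$. Define $o_T,P_T$ likewise from $\mathcal K$ and $P$. Put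
$$\tilde S'c^\circ=\sum_TS_{P'_T}1_Tc^\circ,\qquad\tilde Sc^\circ=\sum_TS_{P_T}1_Tc^\circ\qquad\text{in }\mathcal C(\Xi).$$
The summands for different $T$ live on $T$ and on rays over vertices of $T$, so they have disjoint supports; hence $\tilde S',\tilde S$ have $\flat$-norm $\le2$.

We compare $S_{P'}$ with $\tilde S'$. Let $x\in T$. The path in $\mathcal K'$ from $x$ to the root passes through $o'_T$ and stays in $T$ until then. So up to $o'_T$ the orbit of $x$ is the same under $p'$ and under the parent map of $P'_T$. If $o'_T$ is the root of $\mathcal K'$, both orbits continue along the same ray $(o'_T,k)$ in $\Xi$, and $S_{P'}(\delta_x\otimes h)=S_{P'_T}(\delta_x\otimes h)$ for $h\in\mathbb R^Q$. Otherwise these vectors agree unless $p'^j(x)=u:=p'(o'_T)$ for some $j<Q$. Here $u\notin A^\circ$, for otherwise $u\in T$ would be nearer to the root. So $s(u)\ge L$, and $s(x)\ge L-1$ by (i). Hence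
$$(S_{P'}-\tilde S')c^\circ=(S_{P'}-\tilde S')\bigl(1_{\{s\ge L-1\}}c^\circ\bigr),$$
which involves only the levels $L-1$ and $L$. By (Λ2) and (9.4), $|(S_{P'}-\tilde S')c^\circ|_\Lambda\le k_1\sqrt2\cdot4\cdot\sqrt2|y|_H\le9|y|_H$. The same argument for $P$, $\mathcal K$, $o_T$ gives $|(S_P-\tilde S)c^\circ|_\Lambda\le9|y|_H$.

By Lemma 8.1 on each $T$, and because $|\cdot|_\Lambda^2$ is additive over disjoint supports, $|\tilde S'c^\circ|_\Lambda\le6|\tilde Sc^\circ|_\Lambda$. Altogether
$$|S_{P'}c[s]|_\Lambda\le6|y|_H+9|y|_H+6\bigl(|S_Pc^\circ|_\Lambda+9|y|_H\bigr).\tag{11.4}$$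

**Step 4 (returning to $t_Z$).** It remains to bound $|S_Pc^\circ|_\Lambda$ by $|S_Pc[t_Z]|_\Lambda$. Let $\tau=\max(s,t_Z)\in\{s,s+1\}$, which satisfies (i), and extend it to rays by $\tau(\xi)=\tau(\bar\xi)$. Since $\tau\ge t_Z$, $\chi_\tau c[t_Z]=c[\tau]$. The element $e:=c^\circ-c[\tau]$ has only entries with $l=s(v)$: if $s(v)\le L-1$, the difference is zero or the single level $s(v)$; if $s(v)=L$, then $c^\circ$ vanishes and $c[\tau]$ has at most level $L$; if $s(v)=L+1$, both vanish. It is supported in $A_Z$, and $|e_l(v)|_\flat\le|c[s]_l(v)|_\flat$. So (F1) gives $|S_Pe|_\Lambda\le6|y|_H$.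

Next, $S_Pc[\tau]=\chi_\tau S_Pc[t_Z]+[S_P,\chi_\tau]c[t_Z]$. At $\xi$ and level $l$ the commutator collects only $x$ with $d(x,\bar\xi)<Q$ and $1_{\tau(x)\le l}\ne1_{\tau(\bar\xi)\le l}$. As $|\tau(x)-\tau(\bar\xi)|\le1$, this forces $l\in\{\tau(\bar\xi)-1,\tau(\bar\xi)\}$: two levels. Its $\flat$-norm is at most $4|c[t_Z]|_\flat$, so its $\Lambda$-norm is at most $k_1\sqrt2\cdot4\sqrt2|y|_H\le9|y|_H$. With (Λ3),
$$|S_Pc^\circ|_\Lambda\le B|S_Pc[t_Z]|_\Lambda+15|y|_H.\tag{11.5}$$

**Step 5 (averaging).** We collect and remove the term near the cut. From (11.2)–(11.5), with $C_1=200\ge6+15+54+90$,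
$$|y|_{t',P'}\le6B|y|_{t_Z,P_Z}+C_1|y|_H+\tfrac14\|y\|+2M|1_{D_Z}c[t'']|_\flat .$$
Here $t''$ does not depend on $Z$. A vertex $v$ lies in $D_Z$ only if one of the at most $b$ vertices within distance $QL$ is in $Z$, so $\Pr(v\in D_Z)\le b/\ell$, and $\mathbb E|1_{D_Z}c[t'']|_\flat^2\le\frac b\ell\cdot2|y|_H^2$. Moreover $16M^2\cdot\frac{2b}\ell\le1$ by the choice of $\ell$. Square, using $(\sum_{i\le4}a_i)^2\le4\sum a_i^2$, average over $Z$, and take the supremum over data:
$$\|y\|^2\le|y|_H^2+144B^2\,\mathbb E|y|_{t_Z,P_Z}^2+4C_1^2|y|_H^2+\tfrac14\|y\|^2+|y|_H^2 .$$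
Moving $\frac14\|y\|^2$ to the left gives $\|y\|\le C_2|y|_{\mathfrak h}$ with an absolute $C_2$. $\square$

## 12. The block satisfies $\mathcal W(w_1,C)$

Let $N\ge1$, set $w_{L+1}:=\infty$ for this section, and let $l_0\in\{1,\dots,L+1\}$ be least with $N\le w_{l_0}$. At scale $N$, levels below $l_0-1$ are thrown away, level $l_0-1$ is Hilbertian by (F3), and the levels from $l_0$ on are handled by Proposition 11.1.

Put $X'=X$ if $l_0=1$, and $X'=X_{\ge l_0-1}$ if $l_0\ge2$. In the latter case, by (9.1),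
$$\operatorname{codim}X'=\sum_{i\le l_0-2}Qs_i\le\tfrac1{16}\sum_{i\le l_0-1}w_i\le\tfrac18w_{l_0-1}<\tfrac N8 .$$
If $N\le w_1$, then $l_0=1$ and $X'=X$.

Let $\dim\mathcal U\le N$ and $\mathcal U_1=\{y_{\ge l_0}:y\in\mathcal U\cap X'\}\subseteq X_{\ge l_0}$, of dimension $\le N\le w_{l_0}$ (and $\mathcal U_1=0$ if $l_0=L+1$). Let $|\cdot|_{\mathfrak h}$ be given by Proposition 11.1 for $\mathcal U_1$, and $|\cdot|_{\mathfrak h}=0$ if $\mathcal U_1=0$. Put $|y|_*^2=|y|_H^2+|y_{\ge l_0}|_{\mathfrak h}^2$. By (F2), $|y|_*^2\le\|y\|^2+2\|y\|^2$, so $|y|_*\le\sqrt3\|y\|$ on $X$. For $y\in\mathcal U\cap X'$ we have $y=y_{l_0-1}+y_{\ge l_0}$ (no first term if $l_0=1$), and by (F3)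
$$\|y\|\le4|y_{l_0-1}|_H+C_2|y_{\ge l_0}|_{\mathfrak h}\le(4+C_2)|y|_* .$$
So $X$ satisfies $\mathcal W(w_1,C)$ with the absolute constant $C=4+C_2$, and $w_1\ge w_*$. Also $X\ne0$.

## 13. The embedding of $G$ into $X$

Define $f(v)\in X$ by
$$f(v)_l=L^{-1/2}R_l\delta_v\otimes\theta .$$
For $v\ne w$ put $y=f(v)-f(w)$. Then $\hat y_l=L^{-1/2}(\delta_v-\delta_w+\eta_l)\otimes\theta$ with $\eta_l=(R_l^TR_l-1)(\delta_v-\delta_w)$.

**Step 1 (the errors $\eta_l$ are harmless).** For $|W|\le w_l$ apply the restricted isometry property to $W\cup\{v,w\}$, which has at most $w_l+2$ elements: $|1_W\eta_l|\le\sqrt2\kappa_0$. For a datum $(t,P)$, the part of $c[t]$ that comes from the $\eta_l$ has $\flat$-norm at most $(\sum_lL^{-1}2\kappa_0^2)^{1/2}=\sqrt2\kappa_0$. Its contribution to $S_Pc[t]$ has $\Lambda$-norm at most $M\cdot2\cdot\sqrt2\kappa_0\le\frac1{100}$.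

**Step 2 (upper bound).** We show $\|f(v)-f(w)\|\le8\,d(v,w)$. By connectedness it suffices to treat $v\sim w$. First, $|y|_H\le\sqrt{2(1+\kappa_0)}\,|\theta|_\flat\le2$. Let $(t,P)$ be a datum; without loss of generality $t(v)\le t(w)\le t(v)+1$. Apart from the $\eta_l$,
$$c[t]_l=1_{t(w)\le l}L^{-1/2}(\delta_v-\delta_w)\otimes\theta+1_{l=t(v)<t(w)}L^{-1/2}\delta_v\otimes\theta .$$
The second term involves one level, so after $S_P$ its $\Lambda$-norm is at most $2k_1\le3$ by (Λ2).

The first term vanishes if $t(w)=L+1$. Otherwise $v,w$ are adjacent vertices of the forest $G[\{t\le L\}]$, so one is the parent of the other, say $p(v)=w$; in the other case exchange $v$ and $w$ in the next formula, which only changes a sign. By (Λ4), the $\Lambda$-norm after $S_P$ is at most $|x|_\sharp$ with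
$$x=S_P(\delta_v-\delta_w)\otimes\theta=\delta_v\otimes\theta+\sum_{j\ge0}\delta_{p^j(w)}\otimes N_0^j(N_0-1)\theta .$$
The points $v,w,p(w),p^2(w),\dots$ are distinct, and by (6.1)
$$|N_0^j(N_0-1)\theta|_\sharp\le r^j\bigl(\nu+(1-r)\bigr)\le\tfrac2Dr^j .$$
As $1-r^2\ge\frac1D$, $|x|_\sharp^2\le1+\frac{4D^{-2}}{1-r^2}\le1+\frac4D\le3$. In total $\|f(v)-f(w)\|\le\max(2,\ 0.01+3+\sqrt3)\le8$.

**Step 3 (a datum that sees $v$ and $w$).** For the lower bound one well-chosen datum suffices. Let $t(x)=\min(L+1,1+\lfloor d(x,\{v,w\})/Q\rfloor)$. It satisfies (i), and $|\{t\le l\}|\le2b\le w_1\le w_l$, so $t$ is good. The set $\{t\le L\}$ is the union of the two sets of vertices at distance $<QL$ from $v$ and from $w$, and each of these induces a connected graph. If the two lie in a common component, then $d(v,w)<2QL$, so every component lies in a ball of radius $\le3QL$. A cycle inside a ball of radius $a$ yields a cycle of length $\le2a+1$ in $G$: it has an edge outside a breadth-first tree from the center,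 and this edge together with the two tree paths to the center contains a cycle. As $\operatorname{girth}(G)>6QL+2$ by (9.2), $G[\{t\le L\}]$ is a forest. Choose an orientation $P$.

Since $t(v)=t(w)=1$, apart from the $\eta_l$ we have $c[t]_l=L^{-1/2}(\delta_v-\delta_w)\otimes\theta$ for all $l$. By (Λ4) and Step 1,
$$\|y\|\ge\tfrac13\,|S_P(\delta_v-\delta_w)\otimes\theta|_\sharp-\tfrac1{100}.$$

**Step 4 (lower bound).** We repeat the computation of Section 4 with $N_0$ in place of $r$. If $v,w$ are in the same tree, their $p$-orbits first meet after $a$ and $a'$ steps, where $a+a'$ is the tree distance, which is $\ge d(v,w)$; by symmetry say $a\ge\frac12d(v,w)$. If they are in different trees, the orbits are disjoint; put $a=\infty$. The first $a$ points of the orbit of $v$ are not in the orbit of $w$. Since $D<Q$,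
$$|S_P(\delta_v-\delta_w)\otimes\theta|_\sharp^2\ge\sum_{0\le j<\min(a,D)}|N_0^j\theta|_\sharp^2 .$$
For $j\le D-1$ we have $r^j\ge(1-\frac1D)^D\ge\frac14$ and, by (6.1),
$$|N_0^j\theta-r^j\theta|_\sharp\le\sum_{i<j}|N_0^{j-1-i}r^i(N_0-r)\theta|_\sharp\le j\nu\le\tfrac18 ,$$
so $|N_0^j\theta|_\sharp\ge\frac18$. With $\mu=\min(\frac12d(v,w),D)\ge\frac12$ we have $\min(a,D)\ge\mu$, hence
$$\|f(v)-f(w)\|\ge\tfrac1{24}\sqrt\mu-\tfrac1{100}\ge\tfrac1{50}\sqrt\mu ,$$
because $(\frac1{24}-\frac1{50})\sqrt{1/2}>\frac1{100}$. Together with Section 12 this proves Proposition A, and with it Theorems 2 and 1. $\blacksquare$
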